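# Persistence below a fixed level for random walk in random scenery

## 1. Sceneries, records, and the scenery seen from a record

**Definition 1 (scenery, walk, quenched law).** A *scenery* is a configuration $\xi=(\xi_x)_{x\in\mathbb Z}\in\{\pm1\}^{\mathbb Z}$. Let $\mu$ be the fair product measure on sceneries. Let $(S_k)_{k\in\mathbb Z}$ be a two-sided simple random walk on $\mathbb Z$ with $S_0=0$, independent of $\xi$; its law is $P$, and $\mathbb P=\mu\otimes P$. For a fixed scenery, $P^\xi_z$ is the law of the walk started at $z$, and $P^\xi=P^\xi_0$. Put $(\tau_x\xi)_z=\xi_{x+z}$ and $W_R=\{x\in\mathbb Z:|x|\le R\}$ for integers $R\ge1$. A function of $\xi$ is *local* if it depends on finitely many coordinates. The *random walk in random scenery* is $Z_0=0$, $Z_n=\sum_{k=1}^n\xi_{S_k}$. We extend it to negative times by $Z_0-Z_{-l}=\sum_{i=0}^{l-1}\xi_{S_{-i}}$, so that $Z_k-Z_{k-1}=\xi_{S_k}$ for every $k\in\mathbb Z$.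

Example. Let $\xi_0=-1$, $\xi_1=\xi_2=+1$, and let $(S_0,\dots,S_5)=(0,1,0,1,2,1)$. The signs read at times $1,\dots,5$ are $+,-,+,+,+$, so $(Z_0,\dots,Z_5)=(0,1,0,1,2,3)$. A site visited twice gives the same sign twice: this is the memory of the process.

The law $\mathbb P$ is invariant under the time shifts $(\xi,(S_k)_k)\mapsto(\tau_{S_t}\xi,(S_{t+k}-S_t)_k)$, because for each fixed path a translation preserves $\mu$, and the increments of $S$ are i.i.d. It is also invariant under the reversal $(S_k)_k\mapsto(S_{-k})_k$ and under $\xi\mapsto-\xi$. So $(\xi_{S_k})_{k\in\mathbb Z}$ is stationary, reversible and symmetric. Given $\xi$, the past $(S_{-k})_{k\ge0}$ and the future $(S_k)_{k\ge0}$ are independent.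

**Definition 2 (records).** Let
$$M_n=\max_{0\le k\le n}Z_k,\qquad D_n=M_n-Z_n,\qquad T_y=\inf\{k\ge1:Z_k=y\},\qquad X_y=S_{T_y}\qquad(y\ge1).$$
A time $k\ge1$ is a *record* if $Z_k>M_{k-1}$. As $Z$ has steps $\pm1$, the records are exactly the finite $T_y$, and $M_n$ is the number of records up to time $n$. Moreover $D_{k+1}=(D_k-\xi_{S_{k+1}})^+$, and $k+1$ is a record if and only if $D_k=0$ and $\xi_{S_{k+1}}=1$.

Example. Above, $(M_k)_{k\le 5}=(0,1,1,1,2,3)$ and $(D_k)_{k\le 5}=(0,0,1,0,0,0)$. The records are the times $1,4,5$, with positions $X_1=1$, $X_2=2$, $X_3=1$. Time $3$ has $D_3=0$ but is not a record.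

**Definition 3 (backward sums).** For a scenery $\eta$ and integers $m\ge 0$, $n\ge1$ let
$$Y_j(\eta)=\sum_{i=0}^{j-1}\eta_{S_i},\qquad R_n^{(m)}=\{Y_j(\xi)\ge1-m,\ 1\le j\le n\},\qquad R_n=R_n^{(0)},$$
$$q_n(\xi)=P^\xi(R_n)\quad(q_0=1),\qquad p_n=\mathbb P(R_n)=\int q_n\,d\mu .$$
The sum $Y_j$ includes the sign at the starting site; Section 3 shows that it is what one sees when looking back in time from a given moment.

Example. $R_1=\{\xi_0=1\}$ and $R_2=\{\xi_0=1,\ \xi_{S_1}=1\}$. So $q_1=1\{\xi_0=1\}$, $q_2=1\{\xi_0=1\}\cdot\frac12(1\{\xi_1=1\}+1\{\xi_{-1}=1\})$, $p_1=\frac12$ and $p_2=\frac14$.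

**Definition 4 (conditioned scenery).** $Q_n=\mathbb P(\xi\in\cdot\mid R_n)$, that is, $dQ_n=p_n^{-1}q_n\,d\mu$. (Each $p_n>0$: the walk may oscillate between two sites with sign $+1$.) Weak convergence $Q_n\to Q$ on the compact space $\{\pm1\}^{\mathbb Z}$ means $Q_n(f)\to Q(f)$ for every local $f$. Every subsequence of $(Q_n)$ has a weakly convergent subsequence.

Example. $Q_2$ has density $4\cdot1\{\xi_0=1\}\cdot(\text{fraction of }+\text{ among }\xi_{\pm1})$: the origin carries $+$, and the neighborhood is tilted upward.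

**Definition 5 (increasing, domination).** A function of $\xi$ is *increasing* if it is so in the coordinatewise order. The Harris inequality says that bounded increasing functions are positively correlated under $\mu$. Hence a probability measure $\nu$ with increasing density satisfies $\nu(f)\ge\mu(f)$ for increasing $f$; we say it *dominates* $\mu$, written $\nu\succeq\mu$. For weak limits we use this with local $f$.

Example. For a fixed path, $Z_k,Y_j,M_n$ are increasing in $\xi$, while $D_n=\max_{0\le l\le n}\big(-\sum_{l<h\le n}\xi_{S_h}\big)$ is decreasing. Thus $P^\xi(R^{(m)}_n)$ and $q_n$ are increasing, $P^\xi(T_1>n)$ is decreasing, and $Q_n\succeq\mu$.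

**Definition 6 (relative entropy).** For a probability measure $Q$ on sceneries and finite $A\subset\mathbb Z$, let $H(Q|_A)=\int q\log q\,d\mu$, where $q$ is the density of $Q$ with respect to $\mu$ on $\sigma(\xi_x,x\in A)$. Textbook facts: $H\ge 0$; $H(Q|_A)$ is nondecreasing in $A$; if $q\le\lambda$ then $H\le\log\lambda$; since $\mu$ is a product measure, $H(Q|_{A\cup A'})\ge H(Q|_A)+H(Q|_{A'})$ for disjoint $A,A'$. For any two probability measures and any event $F$,
$$\nu(F)\log\frac1{\nu_0(F)}\le H(\nu|\nu_0)+\log2,\tag{1}$$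
because $H(\nu|\nu_0)\ge\nu(F)\log\frac{\nu(F)}{\nu_0(F)}+\nu(F^c)\log\frac{\nu(F^c)}{\nu_0(F^c)}$, and $\nu(F)\log\nu(F)+\nu(F^c)\log\nu(F^c)\ge-\log2$.

Example. For $Q_2$ and $A=\{-1,0,1\}$: the density is $4$ on a configuration of $Q_2$-mass $\frac12$, and $2$ on two configurations of mass $\frac14$ each, so $H=\frac12\log4+\frac12\log2=\frac32\log2$. For the point mass $\delta_+$ at the all-plus scenery, $H(\delta_+|_A)=|A|\log2$.

**Definition 7 (record kernel).** $Uf(\xi)=E^\xi[f(\tau_{X_1}\xi);\,T_1<\infty]$: move to the site of the first record and look at the scenery from there.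

Example. If $\xi_1=\xi_{-1}=1$ then $T_1=1$ and $Uf(\xi)=\frac12(f(\tau_1\xi)+f(\tau_{-1}\xi))$. For the all-plus scenery $T_1=1$ and $\tau_{X_1}\xi=\xi$, so $\delta_+U=\delta_+$. We shall remember this.

**Definition 8 (Kesten–Spitzer process).** $\Delta_t=\int\ell(t,x)\,dW(x)$, where $\ell$ is the local time of a Brownian motion and $W$ is an independent two-sided Brownian motion.

Example. Given $\ell$, $\Delta_1$ is centered Gaussian with variance $\int\ell(1,x)^2dx$. From $\ell(ct,\cdot)\overset d=\sqrt c\,\ell(t,\cdot/\sqrt c)$ and the scaling of $W$ one gets $\Delta_{ct}\overset d=c^{1/2}c^{1/4}\Delta_t=c^{3/4}\Delta_t$.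

## 2. The probability that $Z$ stays at or below a fixed level

How likely is it that, in its first $n$ steps, $Z$ never exceeds $1$? The following is stated as Conjecture 1 in "Persistence exponent for random processes in Brownian scenery" (https://www2.mathematik.tu-darmstadt.de/~stochastik/persistence2014/talks/guillotin.pdf).

**Conjecture 1.** As $n\to+\infty$, $\mathbb P\big[\max_{1\le k\le n}Z_k\le1\big]\sim Cn^{-1/4}$ for some constant $C\in(0,\infty)$.

The task is to prove or disprove it. It is true, and we prove it at every integer level $a\ge-1$. Let $\kappa=\frac34\,\mathbb E\sup_{[0,1]}\Delta$.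

**Theorem.**

1. $\mathbb P(\max_{1\le k\le n}Z_k\le-1)\sim\kappa n^{-1/4}$, with $\kappa\in(0,\infty)$.
2. The laws $Q_n=\mathbb P(\xi\in\cdot\mid R_n)$ converge weakly to a probability measure $Q$.
3. For every integer $a\ge0$, $\mathbb P(\max_{1\le k\le n}Z_k\le a)\sim C_an^{-1/4}$, where
$$C_a=\kappa\sum_{j\ge0}\int P^\xi\Big(\max_{0\le i\le j}Z_i\le0,\ Z_j\ge-a\Big)Q(d\xi),\qquad\kappa\le C_a\le C(a+1)^{1/3}.$$

Conjecture 1 is the case $a=1$. Throughout, $C,c$ are positive constants that may change from line to line.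

## 3. Time reversal, and the first four steps by hand

Fix $N\ge1$ and look back from time $N$: put $\tilde\xi=\tau_{S_N}\xi$ and $\tilde S_i=S_{N-i}-S_N$. By shift and reversal $(\tilde\xi,\tilde S)$ has law $\mathbb P$, and
$$Z_N-Z_{N-j}=\sum_{i=0}^{j-1}\xi_{S_{N-i}}=Y_j(\tilde\xi)\ \text{ computed along }\tilde S,\qquad 1\le j\le N.\tag{2}$$

**Lemma 1.** For $n,k,l\ge1$, $m\ge 0$, $a\ge0$:

1. $\mathbb P(R_n^{(m)})=\mathbb P(\max_{1\le i\le n}Z_i\le m-1)$. So $p_n=\mathbb P(\max_{1\le i\le n} Z_i\le-1)$ and $\mathbb P(T_1>n)=\mathbb P(R_n^{(1)})$.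
2. $\mathbb P(k\text{ is a record})=p_k$ and $\mathbb P(T_l=k)=\mathbb P(R_k,Y_k=l)$.
3. $\mathbb P(D_n\le a)=\mathbb P(R_n^{(a+1)})=\mathbb P(\max_{1\le i\le n}Z_i\le a)$.
4. $p_n$ is nonincreasing and $\mathbb EM_n=\sum_{1\le k\le n}p_k$.

*Proof.* (1) By stationarity and sign symmetry $(Y_j)_{j\ge 1}$ has the law of $(-Z_j)_{j\ge 1}$. (2) $k$ is a record iff $Z_k-Z_{k-j}\ge1$ for $1\le j\le k$; by (2) this is $R_k$ seen from time $k$. And $T_l=k$ iff $k$ is a record with $Z_k-Z_0=l$. (3) $D_n\le a$ iff $Z_n-Z_{n-j}\ge-a$ for $1\le j\le n$, which is $R_n^{(a+1)}$ seen from time $n$; use (1). (4) $R_{n+1}\subset R_n$, and $M_n$ counts records. $\square$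

*The first steps.* Clearly $p_1=\frac12$. For $p_2$ and $p_3$ we need $Z_1=-1$, $Z_2=-2$, after which $Z_3\le-1$ is automatic. Since $S_1\ne S_2$, $p_2=p_3=\frac14$. At time $4$ the only failure is the sign sequence $(-,-,+,+)$. It forces $S_3\ne S_1$ and $S_4\ne S_2$ (probability $\frac14$), and then the four sites are distinct (probability $\frac1{16}$). So $p_4=\frac14-\frac1{64}=\frac{15}{64}$. For i.i.d. signs the value would be $\frac14-\frac1{16}=\frac{12}{64}$: revisits favor persistence.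

At level $1$: the probability is $1$ for $n=1$ and $\frac34$ for $n=2,3$. For $n=4$ subtract $\mathbb P(T_2=4)$, from the sign sequences $(+,-,+,+)$ and $(-,+,+,+)$. The first needs $S_4\ne S_2$; it has probability $\frac14\cdot\frac18$ (if $S_3=S_1$, three sites) plus $\frac14\cdot\frac1{16}$ (if $S_3\ne S_1$), in total $\frac3{64}$. The second needs $S_3\ne S_1$, and again has probability $\frac14\cdot\frac18+\frac14\cdot\frac1{16}=\frac3{64}$. So the value for $n=4$ is $\frac{48}{64}-\frac6{64}=\frac{21}{32}$. As a check, $p_4=\mathbb P(R_4,Y_4=2)+\mathbb P(R_4,Y_4=4)$. The first term is $\mathbb P(T_2=4)=\frac6{64}$. The second is the probability of four pluses, $\frac14(\frac14+\frac18+\frac18+\frac1{16})=\frac9{64}$. The sum is $\frac{15}{64}$.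

## 4. Moments, tails and the scaling limit at the scale $n^{3/4}$

**Step 1. Local times.** *We bound occupation numbers; everything later uses them.* Let $L_n(x)=\#\{1\le l\le n:S_l=x\}$, $L_n(F)=\sum_{x\in F}L_n(x)$ and $V_n=\sum_xL_n(x)^2$. Since $P(\text{no return to }0\text{ in }n\text{ steps})\ge c/\sqrt n$ (we take $c\le\frac12$),
$$P(L_n(x)\ge\ell)\le(1-c/\sqrt n)^{\ell-1},\qquad \mathbb E\sum_xL_n(x)^{p+1}=\sum_{l=1}^n\mathbb E\,L_n(S_l)^p\le C_pn^{1+p/2}\quad(p=1,2,3).\tag{3}$$
For the first bound: after the first visit, each further visit requires a return within $n$ steps. It holds likewise for visits during $\{0,\dots,n-1\}$. For the second: the visits to $S_l$ after, and before, time $l$ are returns of a forward, and a backward, simple random walk, so their numbers have the same geometric tails. In particular $\mathbb EV_n\le Cn^{3/2}$.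

**Step 2. A maximal inequality.** *We control the running maximum of the part of $Z$ collected in a set of sites, given the walk.* Let $A\subset\mathbb Z$, $Z_i^A=\sum_{1\le l\le i}\xi_{S_l}1\{S_l\in A\}$, $a>0$. Then
$$\mathbb P\big(\max_{i\le n}Z_i^A\ge a\,\big|\,S\big)\le\exp\Big(-\frac{a^2}{2\sum_{x\in A}L_n(x)^2}\Big).\tag{4}$$
Fix $S$ and $\theta>0$; put $\mathcal X_k=e^{\theta Z_k^A}$ and $I_k=1\{\max_{i\le k}Z_i^A\ge a\}$, so $I_0=0$. Given $S$, $Z^A$ is not a martingale, but Harris replaces the martingale property. By convexity $\mathcal X_{k+1}-\mathcal X_k\ge\theta\mathcal X_k(Z^A_{k+1}-Z^A_k)$. Both $\mathcal X_kI_k\ge0$ and $Z^A_{k+1}-Z^A_k$ are increasing in $\xi$, and the latter is centered, so $\mathbb E[(\mathcal X_{k+1}-\mathcal X_k)I_k|S]\ge0$. At the first time that $Z^A\ge a$ we have $\mathcal X\ge e^{\theta a}$. Hence, summing by parts,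
$$e^{\theta a}\,\mathbb P(I_n=1|S)\le\sum_{k=1}^n\mathbb E[\mathcal X_k(I_k-I_{k-1})|S]=\mathbb E[\mathcal X_nI_n|S]-\sum_{k=1}^{n-1}\mathbb E[(\mathcal X_{k+1}-\mathcal X_k)I_k|S]\le\mathbb E[\mathcal X_n|S].$$
Finally $\mathbb E[\mathcal X_n|S]=\prod_{x\in A}\cosh(\theta L_n(x))\le\exp\big(\frac{\theta^2}2\sum_{x\in A}L_n(x)^2\big)$; take $\theta=a/\sum_AL_n^2$. If that sum is $0$, the probability is $0$.

**Step 3. Upper bounds.** *These give uniform integrability and tails.* Integrating (4) with $A=\mathbb Z$ gives $\mathbb E[M_n^2|S]\le\int_0^\infty2ae^{-a^2/(2V_n)}da=2V_n$. Distinguishing whether $V_n\le un^{3/2}$, and using symmetry,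
$$\mathbb EM_n^2\le2\,\mathbb EV_n\le Cn^{3/2},\qquad \mathbb P(\max_{i\le n}|Z_i|>un^{3/4})\le2e^{-u/2}+C/u.\tag{5}$$

**Step 4. Lower bounds.** *This shows that $n^{3/4}$ is the true scale.* Let $T$ be a time determined by $S$. Given $S$, $\mathbb E[Z_T^2|S]=V_T$ and $\mathbb E[Z_T^4|S]\le3V_T^2$. Paley–Zygmund gives $\mathbb P(Z_T^2\ge V_T/4\,|\,S)\ge\frac9{16}\cdot\frac13$. By symmetry, and by Cauchy–Schwarz for the second bound,
$$\mathbb P\big(Z_T\ge\tfrac12\sqrt{V_T}\,\big|\,S\big)\ge\tfrac3{32},\qquad V_T\ge\frac{T^2}{\#\{S_1,\dots,S_T\}}.\tag{6}$$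
With $T=n$ and Jensen, $\mathbb EM_n\ge\mathbb EZ_n^+\ge\frac3{64}\mathbb E\sqrt{V_n}\ge\frac{3}{64}n\,(\mathbb E\#\{S_1,\dots,S_n\})^{-1/2}\ge cn^{3/4}$.

**Step 5. Tails by annuli.** *We shall need to control $Z$ under a measure whose entropy is known annulus by annulus.* Let $A_0=\{0\}$ and $A_j=\{2^{j-1}\le|x|<2^j\}$, so $|A_j|=2^j$. For integers $R\ge1$, $j\ge0$ and $F_j=\max_{0\le i\le R^2}Z_i^{A_j}$,
$$\mathbb P(F_j>\lambda R\,2^{j/2})\le Ce^{-c\lambda^{2/3}},\qquad\lambda>0.\tag{7}$$
Let $v=|A_j|^{-1}\sum_{x\in A_j}(L_{R^2}(x)/R)^2$. By (3) with $n=R^2$, $L_{R^2}(x)/R$ has an exponential tail uniformly in $x,R$, so by Jensen $\mathbb Ev^p\le\max_x\mathbb E(L_{R^2}(x)/R)^{2p}\le C\,C^{2p}(2p)!$ for integers $p\ge0$. So for small $c>0$, $\mathbb E\cosh(c\sqrt v)=\sum_pc^{2p}\,\mathbb Ev^p/(2p)!\le C$, hence $P(v>u^2)\le Ce^{-cu}$. If $v\le u^2$ then $\sum_{x\in A_j}L_{R^2}(x)^2\le2^jR^2u^2$, and (4) bounds the conditional probability by $e^{-\lambda^2/(2u^2)}$. Take $u=\lambda^{2/3}$.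

**Step 6. Scaling limit.** *This produces the constant $\kappa$.* The theorem of Kesten and Spitzer (*Z. Wahrsch. verw. Geb.* 50 (1979)) says that
$$(n^{-3/4}Z_{\lfloor nt\rfloor})_{t\in[0,1]}\Rightarrow\Delta.\tag{8}$$
For the simple walk here is a short argument. By Révész's coupling (1981), $S$ and a Brownian motion can be constructed together so that $\sup_{x\in\mathbb Z}|L_n(x)-\ell(n,x)|=o(n^{1/4+\epsilon})$ a.s. for each $\epsilon>0$. Let $t_i\in[0,1]$, $u_n(x)=\sum_ia_iL_{\lfloor nt_i\rfloor}(x)$ and $\tilde u_n(x)=\sum_ia_i\ell(\lfloor nt_i\rfloor,x)$ (finite sums). By Brownian scaling, $\tilde u_n(x)$, jointly in $x\in\mathbb Z$, has the law of $\sqrt n\sum_ia_i\ell(\lfloor nt_i\rfloor/n,x/\sqrt n)$. As $\ell$ is jointly continuous with compact support in $x$, Riemann sums converge: $n^{-3/2}\sum_x\tilde u_n(x)^2$ converges in law to $\int(\sum_ia_i\ell(t_i,x))^2dx$, and $n^{-1}\sum_x|\tilde u_n(x)|$ is tight. Also $\sum_x|u_n(x)|\le Cn$. So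
$$\Big|\sum_xu_n(x)^2-\sum_x\tilde u_n(x)^2\Big|\le\sup_x|u_n-\tilde u_n|\,\sum_x(|u_n|+|\tilde u_n|)=o(n^{3/2})\quad\text{in probability},$$
and $n^{-3/2}\sum_xu_n^2$ has the same limit in law. By (3) with $p=3$, $n^{-3}\,\mathbb E\sum_xu_n(x)^4\le Cn^{-1/2}\to0$; in particular $\max_xn^{-3/4}|u_n(x)|\to0$ in probability. Since $\log\cos y=-y^2/2+O(y^4)$ near $0$,
$$\mathbb E\big[e^{\mathrm i\theta n^{-3/4}\sum_ia_iZ_{\lfloor nt_i\rfloor}}\big|S\big]=\prod_x\cos(\theta n^{-3/4}u_n(x))$$
converges in law to $\exp\big(-\frac{\theta^2}2\int(\sum_ia_i\ell(t_i,x))^2dx\big)$. It is bounded by $1$, so expectations converge; this gives the finite-dimensional limits. For tightness, $V_n^2\le(\sum_xL_n)(\sum_xL_n^3)$ and (3) give $\mathbb EV_n^2\le Cn^3$, so by (4) $\mathbb P(\max_{i\le m}|Z_i|\ge a)\le2\,\mathbb Ee^{-a^2/(2V_m)}\le C\,\mathbb EV_m^2/a^4\le Cm^3/a^4$. Take $m=\lceil\delta n\rceil$ and $a=\epsilon n^{3/4}$. Increments are stationary, so the sum over the $O(1/\delta)$ blocks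 of length $m$ is, in the limit, $O(\delta^2\epsilon^{-4})\to0$ as $\delta\to0$.

By (8) and the uniform integrability in (5), $n^{-3/4}\mathbb EM_n\to\mathbb E\sup_{[0,1]}\Delta<\infty$; by Step 4 the limit is positive.

## 5. Exact asymptotics at level $-1$, and the order of magnitude at every level

**Lemma 2 (part 1 of the Theorem).** $p_n\sim\kappa n^{-1/4}$ with $0<\kappa<\infty$.

*Proof.* Let $\sigma=\mathbb E\sup_{[0,1]}\Delta\in(0,\infty)$. By Lemma 1(4), $\sum_{k\le n}p_k=\mathbb EM_n\sim\sigma n^{3/4}$. As $p$ is nonincreasing, for $\lambda>1$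
$$p_n\ge\frac1{\lfloor\lambda n\rfloor-n}\sum_{n<k\le\lambda n}p_k,\qquad\text{so}\qquad\liminf_n n^{1/4}p_n\ge\sigma\,\frac{\lambda^{3/4}-1}{\lambda-1}.$$
Letting $\lambda\downarrow1$ gives $\liminf\ge\frac34\sigma=\kappa$. Averaging over $\lambda n<k\le n$ with $\lambda<1$ gives $\limsup\le\kappa$ in the same way. $\square$

In particular $cn^{-1/4}\le p_n\le Cn^{-1/4}$ for all $n\ge1$.

**Lemma 3.** $\mathbb P(R_n^{(m)})\le Cm^{1/3}p_n$ for all $m,n\ge1$. In particular $\mathbb P(T_1>n)\to0$ and $\mathbb P(M_n<m)=\mathbb P(R_n^{(m)})\le Cm^{1/3}n^{-1/4}$.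

*Proof.* The plan is to first climb to height $m$, and then allow a descent of $m-1$. For $k\ge1$, $R_{n+k}$ contains the event that $R_k$ holds, $Y_k\ge m$, and $Y_{k+j}-Y_k\ge1-m$ for $1\le j\le n$. Decompose over $S_k=x$. Given $\xi$ the two parts are independent, both quenched probabilities are increasing in $\xi$, and Harris gives
$$p_{n+k}\ge\sum_x\int P^\xi(R_k,Y_k\ge m,S_k=x)\,P^\xi_x(R_n^{(m)})\,d\mu\ge\mathbb P(R_k,Y_k\ge m)\,\mathbb P(R_n^{(m)}).$$
By Lemma 1(2),
$$\sum_{1\le k\le N}\mathbb P(R_k,Y_k\ge m)=\sum_{l\ge m}\mathbb P(T_l\le N)=\sum_{l\ge m}\mathbb P(M_N\ge l)\ge\mathbb EM_N-m.$$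
With $N=\lceil C_0m^{4/3}\rceil$ and $C_0$ large this is $\ge cN^{3/4}$, because $\mathbb EM_N\ge cN^{3/4}$. So some $k\le N$ has $\mathbb P(R_k,Y_k\ge m)\ge cN^{-1/4}\ge c'm^{-1/3}$. Conclude with $p_{n+k}\le p_n$. The last claims follow from Lemma 1(1). $\square$

So at level $a\ge0$ the probability lies between $p_n$ and $C(a+1)^{1/3}p_n$. The exponent $\frac14$ is settled; the constant is not.

## 6. Splitting at the last record: reduction to the convergence of $Q_n$

Let $a\ge0$. By Lemma 1(3) we study $\mathbb P(D_n\le a)$. Let $t\in[0,n]$ be the first time at which $Z$ attains $M_n$: the last record, or $0$. The event $\{t=n-j\}$ says that $Z_t-Z_l\ge1$ for $0\le l<t$ and $Z_{t+i}-Z_t\le0$ for $0\le i\le j$, and then $D_n=Z_t-Z_n$. Shift time by $n-j$. Past and future are independent given $\xi$, so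
$$\mathbb P(D_n\le a)=\sum_{j=0}^n\int q_{n-j}\,\varphi_j\,d\mu,\qquad\varphi_j(\xi)=P^\xi\Big(\max_{0\le i\le j}Z_i\le0,\ Z_j\ge-a\Big),\tag{9}$$
where the $j$-th term is $\mathbb P(D_n\le a,t=n-j)$.

The first thing to try is to treat $q_{n-j}$ and $\varphi_j$ as independent. For i.i.d. signs along time they would be constants, the $j$-th term would be $p_{n-j}\varphi_j$, and the termwise limits would be immediate from the asymptotics of $p_n$. This stops working exactly at the product inside the integral: both factors read the scenery near the current site. Take $a\ge1$, and let $f$ be the fraction of pluses among $\xi_{\pm1}$. Then $q_2=1\{\xi_0=1\}f$ and $\varphi_1=1-f$, so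
$$\int q_2\varphi_1\,d\mu=\tfrac12\int f(1-f)\,d\mu=\tfrac12\big(\tfrac12-\tfrac38\big)=\tfrac1{16},\qquad p_2\int\varphi_1\,d\mu=\tfrac14\cdot\tfrac12=\tfrac18 .$$
What is exactly true is $\int q_{n-j}\varphi_j\,d\mu=p_{n-j}Q_{n-j}(\varphi_j)$, and $\varphi_j$ is local. So the missing information is whether $Q_n$ converges. Compactness gives only limits along subsequences, and the constant might depend on the subsequence.

**Lemma 4 (domination).** If $Q$ is a weak limit point of $(Q_n)$, or an average of two, then $Q(f)\ge\mu(f)$ for local increasing $f$. In particular $\int P^\xi(T_1>t)\,dQ\le\mathbb P(T_1>t)$, and $T_1<\infty$ a.s. under $Q\otimes P$ (scenery with law $Q$, independent walk from $0$).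

*Proof.* $Q_n\succeq\mu$ since $q_n$ is increasing; pass to the limit. $P^\xi(T_1>t)$ is local and decreasing, and $\mathbb P(T_1>t)\to0$ by Lemma 3. $\square$

**Proposition 5.** If $Q_n\to Q$ weakly, then part 3 of the Theorem holds with this $Q$.

*Proof.* By Lemma 2, for each local $f$ and fixed $j$,
$$n^{1/4}\int q_{n-j}f\,d\mu=n^{1/4}p_{n-j}\,Q_{n-j}(f)\to\kappa Q(f).\tag{10}$$
So each fixed term of (9), multiplied by $n^{1/4}$, converges to $\kappa Q(\varphi_j)$.

**Step 1. What must be shown about the remaining terms.** *We reduce to a statement that old last records are negligible:*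
$$\lim_{j_0\to\infty}\limsup_{n\to\infty}n^{1/4}\,\mathbb P(D_n\le a,\ t\le n-j_0)=0.\tag{11}$$
Given (11), $n^{1/4}\mathbb P(D_n\le a)$ differs from its first $j_0$ terms by at most $\epsilon_{j_0}+o(1)$ with $\epsilon_{j_0}\to0$. Hence it converges to $C_a=\kappa\sum_{j\ge0}Q(\varphi_j)$. Moreover $C_a\ge\kappa Q(\varphi_0)=\kappa$ as $\varphi_0=1$, and $C_a\le C(a+1)^{1/3}$ by Lemma 3 with $m=a+1$.

**Step 2. Sceneries without a nearby pair of pluses.** *Such a pair will be used to force a record; we show that its absence is cheap to exclude.* Let $\mathcal N_L=\{\exists x,\ |x|\le L:\xi_x=\xi_{x+1}=1\}$; $\mu(\mathcal N_L^c)\to0$. Seen from time $n$, $\{D_n\le a\}$ is $R_n^{(a+1)}$, with increasing quenched probability, while $\mathcal N_L^c$ is decreasing. By Harris and Lemma 3,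
$$\mathbb P(D_n\le a,\ \tau_{S_n}\xi\notin\mathcal N_L)\le\mathbb P(D_n\le a)\,\mu(\mathcal N_L^c)\le C_a'\,n^{-1/4}\mu(\mathcal N_L^c).$$

**Step 3. Forcing a record.** *We compare with the event that a record occurs soon after a long gap, whose probability is computable.* Suppose $D_n\le a$ and $\tau_{S_n}\xi\in\mathcal N_L$. The walk may go in at most $L$ steps to a pair of adjacent $+1$ sites and then oscillate on it. On arrival $D\le a+L$; then $D$ decreases by one per step to $0$, and the next step is a record (unless a record has occurred before). So with $\ell=2L+a+1$, given the past and $\xi$, a record occurs in $(n,n+\ell]$ with probability $\ge2^{-\ell}$. If $n+i$ is the first such record and $t\le n-j_0$, then the previous record (or time $0$) is $t<n+i-j_0$. Hence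
$$\mathbb P(D_n\le a,\ t\le n-j_0,\ \tau_{S_n}\xi\in\mathcal N_L)\le2^\ell\sum_{i=1}^\ell\mathbb P\big(n+i\text{ is a record, previous record (or }0)\text{ before }n+i-j_0\big).$$

**Step 4. Gaps between records.** *We compute the last probabilities.* $\mathbb P(N\text{ is a record})=p_N$. For $1\le j\le N$, shifting time by $N-j$, $\mathbb P(N\text{ is a record, previous record (or }0)\text{ at }N-j)=\int q_{N-j}P^\xi(T_1=j)\,d\mu$, and $P^\xi(T_1=j)$ is local. By Lemma 2 and (10),
$$N^{1/4}\,\mathbb P(N\text{ record, previous}<N-j_0)=N^{1/4}\Big(p_N-\sum_{1\le j\le j_0}\int q_{N-j}P^\xi(T_1=j)\,d\mu\Big)\to\kappa\,Q\otimes P(T_1>j_0).$$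
So the $\limsup$ in (11) is at most $C_a'\mu(\mathcal N_L^c)+2^\ell\ell\kappa\,Q\otimes P(T_1>j_0)$. Let $j_0\to\infty$, using Lemma 4, and then $L\to\infty$. $\square$

It remains to prove that $(Q_n)$ has only one limit point. Section 8 shows that limit points are $U$-invariant, and they dominate $\mu$. These two properties do not suffice: $\delta_+$ has both. What $\delta_+$ fails is a bound on its density, so we prove one first.

## 7. A polynomial bound on the density of $Q_n$

The density of $Q_n$ on $\sigma(\xi_x,x\in W_R)$ is trivially at most $1/\mu(\xi_{W_R}=w)=2^{2R+1}$, exponential in $R$. We want a power of $R$. For an integer $R\ge1$ let $\xi^R$ equal $+1$ on $W_R$ and $\xi$ elsewhere, and put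
$$\mathcal R_n(R)=\{Y_j(\xi^R)\ge-R,\ 1\le j\le n\},\qquad\Phi_n(R)=\mathbb P(\mathcal R_n(R)).$$
$\Phi_n(R)$ is nondecreasing in $R$ and nonincreasing in $n$.

**Proposition 6.** There are $C,R_0$ with $\Phi_n(R)\le CR^{10}n^{-1/4}$ for all $R\ge R_0$, $n\ge1$. Hence for $R\ge R_0$ the density of $Q_n$ with respect to $\mu$ on $\sigma(\xi_x,x\in W_R)$ is at most $C'R^{10}$, uniformly in $n\ge1$.

The second claim follows from the first: $\mathbb P(R_n|\xi_{W_R}=w)\le\mathbb P(Y_j(\xi^R)\ge1,\,j\le n)\le\Phi_n(R)$, and $p_n\ge cn^{-1/4}$.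

The idea is to pay for the pluses on $W_R$ by sprinkling pluses outside, with density $|x|^{-3/5}$. Up to time $s$ the advantage from $W_R$ is about $R\sqrt s$, and the sprinkling brings about $s\cdot(\sqrt s)^{-3/5}=s^{0.7}$, which is larger for $s\ge R^{10}$. On the other hand $\sum_x|x|^{-6/5}<\infty$, which keeps the change of measure under control. The exponent $\frac35$ lies between $\frac12$ (square summability) and $1$ (so that the gain beats $\sqrt s$).

**Step 1. The sprinkling inequality.** *We compare $\mathcal R_n(R)$ with an event for the sprinkled scenery.* Let $b_x=|x|^{-3/5}$, and let $(\phi_x)_{|x|>R}$ be independent Bernoulli$(b_x)$, independent of $(\xi,S)$. Let $\hat\xi_x=+1$ if $|x|>R$ and $\phi_x=1$, and $\hat\xi_x=\xi_x$ otherwise. Put $\chi_x=\phi_x1\{\xi_x=-1\}$, independent Bernoulli$(b_x/2)$, so $\hat\xi_x=\xi_x+2\chi_x$ for $|x|>R$. With $L_j^\circ(x)=\#\{0\le i<j:S_i=x\}$, on $\mathcal R_n(R)$ and for $j\le n$,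
$$Y_j(\hat\xi)=Y_j(\xi^R)-\sum_{x\in W_R}(1-\xi_x)L_j^\circ(x)+2\sum_{|x|>R}\chi_xL^\circ_j(x)\ge-R-2L_j^\circ(W_R)+2\sum_{|x|>R}\chi_xL_j^\circ(x).$$
For $s$ a power of $2$ let $\mathfrak B_s=\{\exists j\in[s,2s):\sum_{|x|>R}\chi_xL_j^\circ(x)<L_j^\circ(W_R)\}$. Suppose $\mathcal R_n(R)$ holds and no $\mathfrak B_s$ with $R^{10}/2<s\le n$ occurs. Then $Y_j(\hat\xi)\ge-R$ for $R^{10}\le j\le n$, since such $j$ lies in $[s,2s)$ with $R^{10}/2<s\le n$. For $j<R^{10}$ trivially $Y_j(\hat\xi)\ge-j\ge-R^{10}$. Hence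
$$\Phi_n(R)\le\mathbb P\big(Y_j(\hat\xi)\ge-R^{10},\,1\le j\le n\big)+\sum_{R^{10}/2<s\le n}\mathbb P(\mathcal R_n(R)\cap\mathfrak B_s).\tag{12}$$

**Step 2. $\mathbb P(\mathfrak B_s)\le Ce^{-cs^{1/100}}$ for $s>R^{10}/2$.** *The sprinkling wins with overwhelming probability.* It suffices to treat large $s$. Outside events of total probability $\le Cse^{-cs^{1/100}}$ we have $\max_{i\le2s}|S_i|\le s^{0.51}$ and, by (3) and a union bound over sites, $\max_xL_{2s}^\circ(x)\le s^{0.51}$. Then, as $R<(2s)^{1/10}$, $L_{2s}^\circ(W_R)\le3Rs^{0.51}\le3(2s)^{1/10}s^{0.51}\le4s^{0.61}$. Given $S$, the mean of $\sum_{|x|>R}\chi_xL_s^\circ(x)$ is at least $\frac12s^{-0.306}(s-L_s^\circ(W_R))\ge\frac14s^{0.694}$, and half of this exceeds $4s^{0.61}$. The Chernoff bound says that independent summands in $[0,h]$ with total mean $\bar m$ have sum $\le\bar m/2$ with probability at most $e^{-\bar m/(8h)}$. With $h=s^{0.51}$, the sum is at most half its mean with probability $\le\exp(-s^{0.184}/32)$.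 Otherwise, for all $j\in[s,2s)$,
$$\sum_{|x|>R}\chi_xL_j^\circ(x)\ge\sum_{|x|>R}\chi_xL_s^\circ(x)>4s^{0.61}\ge L_{2s}^\circ(W_R)\ge L_j^\circ(W_R),$$
so $\mathfrak B_s$ fails. Decrease $c$ to absorb the factor $s$.

**Step 3. $\mathbb P(\mathcal R_n(R)\cap\mathfrak B_s)\le\mathbb P(\mathfrak B_s)\,\Phi_{n-2s}(4s)$ if $R^{10}/2<s\le n/4$.** *When sprinkling fails at scale $s$, we restart at time $2s$ with a larger forced block and still gain the persistence factor.* $\mathfrak B_s$ depends on $S_0,\dots,S_{2s-1}$ and on $(\xi_x,\phi_x)$ with $|x|<2s$. Let $y=S_{2s}$, so $|y|\le2s$, and note $R\le R^{10}<2s$. On $\mathcal R_n(R)$, since $Y_{2s}(\xi^R)\le2s$, we have $\sum_{i<j}\xi^R_{S_{2s+i}}\ge-R-2s\ge-4s$ for $1\le j\le n-2s$. This stays true if the scenery is replaced by $+1$ on $[y-4s,y+4s]\supset[-2s,2s]\supset W_R$. The resulting event depends only on the increments of the walk after time $2s$ and on $\xi$ outside $[y-4s,y+4s]$. So given $(S_i)_{i\le2s}$, $(\xi_x)_{|x|\le2s}$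 and $\phi$, it has probability $\Phi_{n-2s}(4s)$.

**Step 4. The first term of (12).** *We undo the change of measure.* On $\{|x|\le n\}$ the law of $\hat\xi$ has density $\rho=\prod_{R<|x|\le n}(1+b_x\xi_x)$ with respect to $\mu$. Let $2^{i_0}\le R<2^{i_0+1}$. For $i\ge i_0$ let $\rho_i$ be the partial product over $x$ with $R<|x|\le n$ and $2^i<|x|\le2^{i+1}$ (an empty product is $1$), so $\rho=\prod_{i\ge i_0}\rho_i$ with independent factors. Let $\mathfrak A_i=\{\rho_i>\exp(2^{-i/40})\}$. We have $\rho_i\le\exp(\sum b_x\xi_x)$ and $\sum_{2^i<|x|\le2^{i+1}}b_x^2\le2\cdot2^i2^{-6i/5}=2^{1-i/5}$, and $\hat\xi_x$ has mean $b_x$. For $i$ with $2^{-i/40}-2^{1-i/5}\ge\frac12\,2^{-i/40}$, Hoeffding's inequality gives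
$$\mathbb E[\rho_i;\mathfrak A_i]=\mathbb P(\hat\xi\in\mathfrak A_i)\le\mathbb P\Big(\sum b_x(\hat\xi_x-b_x)\ge\tfrac12\,2^{-i/40}\Big)\le\exp\Big(-\frac{\frac14\,2^{-i/20}}{2\cdot2^{1-i/5}}\Big)=\exp(-2^{0.15i}/16),$$
with sums over the sites of $\rho_i$. For the finitely many other $i$ the bound holds with a constant factor $C$.

If no $\mathfrak A_i$ occurs, then $\rho\le\exp(\sum_i2^{-i/40})\le C$, and this part contributes at most $C\,\mathbb P(Y_j(\xi)\ge-R^{10},j\le n)=C\,\mathbb P(R_n^{(R^{10}+1)})\le CR^{10}n^{-1/4}$ by Lemma 3. If $i$ is the largest index with $\mathfrak A_i$, then $\rho\le C\big(\prod_{l<i}\rho_l\big)\rho_i1_{\mathfrak A_i}$, and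
$$\{Y_j(\xi)\ge-R^{10},\,j\le n\}\subset\{Y_j(\xi^{2^{i+1}})\ge-R^{10},\,j\le n\}.$$
The last event is independent of $\rho_l$, $l\le i$, and has probability $\le\Phi_n(2^{10(i+1)})$, because $R<2^{i+1}$. As $\mathbb E\prod_{l<i}\rho_l=1$,
$$\mathbb P(Y_j(\hat\xi)\ge-R^{10},\,j\le n)\le CR^{10}n^{-1/4}+C\sum_{i\ge i_0}e^{-2^{0.15i}/16}\,\Phi_n(2^{10(i+1)}).\tag{13}$$

**Step 5. Bootstrap.** *The unknown $\Phi$ appears on both sides with small coefficients; we close the inequality.* Let $B_n=\sup_{R\ge R_0}R^{-10}n^{1/4}\Phi_n(R)\le n^{1/4}<\infty$. In Steps 3 and 4 the arguments $4s\ge2R^{10}$ and $2^{10(i+1)}\ge R$ are $\ge R_0$. For $s\le n/4$, $\Phi_{n-2s}(4s)\le\Phi_{\lceil n/2\rceil}(4s)\le2^{1/4}n^{-1/4}(4s)^{10}B_{\lceil n/2\rceil}$. The at most three dyadic $s\in(n/4,n]$ contribute at most $Ce^{-cn^{1/100}}\le Cn^{-1/4}$ to (12). The tails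
$$\sum_{i\ge i_0}e^{-2^{0.15i}/16}\,2^{100(i+1)}\qquad\text{and}\qquad\sum_{s>R^{10}/2}e^{-cs^{1/100}}(4s)^{10}$$
tend to $0$ as $R\to\infty$. So for $R_0$ large and all $n\ge2$,
$$B_n\le C'+\tfrac18B_n+\tfrac18B_{\lceil n/2\rceil},$$
with $C'$ not depending on $n$. Let $\bar B=\max(1,\frac43C')$. Then $B_1\le1\le\bar B$; and if $B_{\lceil n/2\rceil}\le\bar B$, then $\frac78B_n\le\frac34\bar B+\frac18\bar B$, so $B_n\le\bar B$. By induction $B_n\le\bar B$ for all $n$. $\square$

## 8. Limit points: invariance under $U$, and scales of bounded entropy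

Let $\mathcal Q\ne\emptyset$ be the set of weak limit points of $(Q_n)$. In this section and the next, $Q\in\mathcal Q$ or $Q=\frac12(Q^1+Q^2)$ with $Q^1,Q^2\in\mathcal Q$.

**Lemma 7.** $QU=Q$. Under $Q\otimes P$ all $T_y$ are a.s. finite, and $\xi_y:=\tau_{X_y}\xi$ ($X_0=0$) is a stationary Markov chain with kernel $U$.

*Proof.* **Step 1. Near-invariance of $Q_n$.** *We show that for measurable $0\le f\le1$,*
$$\Big|\int Uf\,dQ_n-\int f\,dQ_n\Big|\le\mathbb P(T_1>n).\tag{14}$$
Using the past of the two-sided walk for $q_n$ and its future for $U$,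
$$p_n\int Uf\,dQ_n=\sum_{t\ge1}\mathbb E\big[1\{Z_0-Z_{-l}\ge1,\ 1\le l\le n\}\,1\{T_1=t\}\,f(\tau_{S_t}\xi)\big].$$
In the $t$-th term shift time by $t$. Then $f(\tau_{S_t}\xi)$ becomes $f(\xi)$, and the event becomes an event $E_t$ saying that $Z_0-Z_{-t}=1$, that $Z_{-l}-Z_{-t}\le0$ for $1\le l\le t$, and that $Z_{-t}-Z_{-l}\ge1$ for $t<l\le n+t$. So on $E_t$ we have $Z_0-Z_{-l}\ge1$ for $1\le l\le t$, $Z_0-Z_{-t}=1$, and $Z_0-Z_{-l}\ge2$ for $t<l\le n+t$. For $t<t'\le n$, $E_t$ and $E_{t'}$ are disjoint: $E_{t'}$ requires $Z_0-Z_{-t'}=1$, while $E_t$ requires $Z_0-Z_{-t'}\ge2$. All $E_t$ lie in $\{Z_0-Z_{-l}\ge1,\,1\le l\le n\}$, of quenched probability $q_n(\xi)$. So the terms $t\le n$ contribute at most $\int q_nf\,d\mu$. The terms $t>n$, in unshifted form, contribute at most $\int q_nP^\xi(T_1>n)\,d\mu\le p_n\mathbb P(T_1>n)$ by Harris. Thus $\int Uf\,dQ_n\le\int f\,dQ_n+\mathbb P(T_1>n)$. Apply this also to $1-f$; since $U1=1$ $\mu$-a.s. by Lemma 3, (14) follows.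

**Step 2. Passage to the limit.** *$Uf$ is not local, so we truncate.* For local $0\le f\le1$, $Uf$ is within $P^\xi(T_1>t)$ of the local function $E^\xi[f(\tau_{X_1}\xi);T_1\le t]$. Also $\int P^\xi(T_1>t)\,dQ_n\le\mathbb P(T_1>t)$, and the same holds for a limit point (Lemma 4). Let $n\to\infty$ along the subsequence and then $t\to\infty$: $\int Uf\,dQ=\int f\,dQ$ for limit points, and by linearity for averages. Local functions determine a measure, so $QU=Q$.

**Step 3. The chain.** *We iterate.* $T_1$ is a stopping time of the walk, a.s. finite by Lemma 4. After it the walk restarts from $X_1$, and $Z_{T_1+\cdot}-1$ is the process $Z$ of the scenery $\tau_{X_1}\xi$, whose law is $QU=Q$. Iterating with the strong Markov property gives the claim. $\square$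

**Lemma 8 (good scales).** Let $e_j=H(Q|_{A_j})$. There is $K<\infty$ such that infinitely many $k$, called *good*, satisfy
$$\sum_{j\ge0}e_j\,2^{-|k+1-j|/6}\le K.\tag{15}$$

*Proof.* The bound of Proposition 6 passes to weak limits and averages, so $H(Q|_{W_{2^j}})\le\log(C'2^{10j})\le C(j+1)$ for $2^j\ge R_0$; finitely many $j$ only change $C$. By superadditivity $\sum_{i\le j}e_i\le H(Q|_{W_{2^j}})\le C(j+1)$. Now sum (15) over $1\le k\le N$. The indices $j\le2N$ contribute at most $C\sum_{j\le2N}e_j\le CN$. The indices $j>2N$ contribute at most $C\sum_{j>2N}(j+1)2^{-(j-N)/6}\le C$. So the double sum is at most $C''N$, and with $K=2C''$ at least half of the $k\le N$ satisfy (15). $\square$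

For $\delta_+$ one has $e_j=2^j\log2$, and no scale is good: the sum in (15) is infinite.

## 9. Averages along records do not see finite changes

Let $g_0\in[0,1]$ depend on $\xi_{[-\rho_0,\rho_0]}$, and put $V_\infty=\limsup_N\frac1N\sum_{y=1}^Ng_0(\xi_y)$. By Birkhoff it is a limit $Q\otimes P$-a.s. Let $h(\xi)=E^\xi[V_\infty]$. As $V_\infty$ is shift invariant, the Markov property and Lévy's theorem give $h(\xi_y)=\mathbb E[V_\infty|\xi_0,\dots,\xi_y]\to V_\infty$ a.s. By stationarity $(h(\xi_y),V_\infty)\overset d=(h(\xi_0),V_\infty)$ for all $y$, so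
$$V_\infty=h(\xi_0)=h(\xi_1)\qquad Q\otimes P\text{-a.s.}\tag{16}$$

**Lemma 9.** $h$ coincides $Q$-a.s. with a function that is unchanged when finitely many $\xi_x$ are changed, and hence is $\sigma(\xi_x:x\notin F)$-measurable for every finite $F$.

*Proof.* Let $k_i=2^i$, let $G_i(\xi)=M_{k_i}^{-1}\sum_{1\le y\le M_{k_i}}g_0(\tau_{X_y}\xi)$ ($0$ if $M_{k_i}=0$), and put
$$h^*(\xi)=E^\xi[\limsup_iG_i],\qquad\Omega_0=\{\xi:P^\xi(M_{k_i}/L_{k_i}(0)\to\infty)=1\}.$$
As $M_{k_i}\to\infty$ a.s. under $Q\otimes P$, $h^*=h$ $Q$-a.s. We show that $1_{\Omega_0}h^*$ is as required.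

**Step 1. $Q(\Omega_0)=1$.** *Records outnumber visits to any fixed site.* $P^\xi(M_k<k^{0.6})$ is local and decreasing, so by Lemma 4 and Lemma 3 its $Q$-mean is at most $\mathbb P(M_k<k^{0.6})\le Ck^{0.2-0.25}=Ck^{-0.05}$, summable along $k_i$. By (3), $P(L_k(0)>k^{0.55})\le Ce^{-ck^{0.05}}$. Use Borel–Cantelli.

**Step 2. Finite changes alter few records.** *We couple two sceneries along the same path.* Let $\xi'=\xi$ off the finite set $F$, and mark quantities for $\xi'$ by a prime. Recall $D_{k+1}=(D_k-\xi_{S_{k+1}})^+$. At a step to a site outside $F$ both runs read the same sign. Then $|D-D'|$ is unchanged, except that it decreases by one when exactly one of $D_k,D_k'$ is $0$ and the sign is $+1$, that is, when exactly one of the two runs has a record. At a step to a site in $F$, $|D-D'|$ changes by at most $2$. Since $|D-D'|$ starts at $0$ and stays $\ge0$, up to time $k$ at most $2L_k(F)$ records outside $F$, and at most $L_k(F)$ records in $F$, are not common to both runs.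 A common record can see different values of $g_0$ only if its position is within $\rho_0$ of $F$. Thus $M_k$ and $\sum_{y\le M_k}g_0(\tau_{X_y}\cdot)$ change by at most
$$3L_k(F)+L_k(F+[-\rho_0,\rho_0])=O(L_k(0))\quad\text{a.s.},$$
because $L_k(x)/L_k(0)\to1$ a.s. by the ratio limit theorem for the recurrent walk.

**Step 3. Conclusion.** *We read off invariance.* By Step 2, $\xi\in\Omega_0\Leftrightarrow\xi'\in\Omega_0$. In that case, writing $G_i=\Sigma_i/M_{k_i}$ and $G_i'=\Sigma_i'/M'_{k_i}$, and using $\Sigma'_i\le M'_{k_i}$, we get $|G_i-G_i'|\le(|\Sigma_i-\Sigma_i'|+|M_{k_i}-M_{k_i}'|)/M_{k_i}\to0$ a.s., so $h^*(\xi)=h^*(\xi')$. Hence $1_{\Omega_0}h^*$ is unchanged by finite changes. Setting the coordinates in $F$ to $+1$ does not change its value, which gives the measurability. $\square$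

## 10. Two limit points cannot coexist

**Proposition 10 (part 2 of the Theorem).** $\mathcal Q$ is a singleton; thus $Q_n\to Q$ weakly.

Suppose that $Q^1\ne Q^2$ are in $\mathcal Q$; let $Q=\frac12(Q^1+Q^2)$, and let $K$ be as in Lemma 8 for this $Q$. The plan: a tail event $B$ splits $Q$ into two $U$-invariant pieces, and a local $g$ tells, from most records, which piece one is in. On a far block $J$ at a good scale the two pieces have overlapping laws. A run that comes to $J$ and climbs there makes many records whose view is determined by $\xi_J$ alone, so the same $\xi_J$ would have to show both answers.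

**Step 1. Two invariant pieces.** *We produce $B$.* Take a local $g_0\in[0,1]$ with $Q^1(g_0)\ne Q^2(g_0)$. Since $Q^i\ll Q$ is $U$-invariant, $Q^i(g_0)=E_{Q^i\otimes P}[V_\infty]=E_{Q^i}[h]$. If $h$ were $Q$-a.s. constant, both values would equal that constant, a contradiction. So for some $\theta$ the event $B=\{1_{\Omega_0}h^*>\theta\}$ has $b:=\min(Q(B),Q(B^c))>0$. $B$ is invariant under finite changes, and by (16) $1_B(\xi_1)=1_B(\xi_0)$ $Q\otimes P$-a.s. Let $Q_B=Q(\cdot|B)$, $Q_{B^c}=Q(\cdot|B^c)$. From $E_Q[1_B(\xi_0)f(\xi_1)]=E_Q[1_B(\xi_1)f(\xi_1)]=E_Q[1_Bf]$ we see that $Q_B$ is $U$-invariant; likewise $Q_{B^c}$. Both are $\le Q/b$.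

**Step 2. The block, and monotone densities.** *We set the scene and prepare Harris.* Let $k\ge3$ be good, $R=2^k$, and
$$J=[R,2R)\cap\mathbb Z\subset A_{k+1},\qquad x_J=\tfrac32R,\qquad J'=\{x:|x-x_J|\le R/4\}\subset J.$$
Let $q,q_B,q_{B^c}$ be the densities of $Q,Q_B,Q_{B^c}$ with respect to $\mu$ on $\sigma(\xi_J)$; so $q_B,q_{B^c}\le q/b$. *Both $q_B$ and $q_{B^c}$ are increasing.* Indeed $B\in\sigma(\xi_x:x\notin J)$, so $B$ is approximated in $Q$-probability by cylinder events $B''\in\sigma(\xi_x:x\in W_m\setminus J)$. The density of $Q^i(\cdot\cap B'')$ on $J$ at $w$ is a limit, along a subsequence, of $\mathbb P(B''\cap R_n|\xi_J=w)/p_n$. This is increasing in $w$, since $q_n$ is increasing and $B''$ does not involve $\xi_J$. Average over $i=1,2$, pass to the limit in $B''$, and divide by $Q(B)$. The same works for $B^c$.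

**Step 3. Overlap.** *The two laws on $J$ share a definite amount of mass.* By (15), term $j=k+1$, $\int q\log q\,d\mu\le e_{k+1}\le K$. As $x\log x\ge-1/e$, $\int_{q>\lambda}q\,d\mu\le(K+1)/\log\lambda$ for $\lambda>1$. Since $\int(q_B-\Lambda)^+d\mu\le b^{-1}\int_{q>b\Lambda}q\,d\mu$, there is $\Lambda_2=\Lambda_2(K,b)$ with $\int(q_B\wedge\Lambda_2)\,d\mu\ge\frac12$, and likewise for $q_{B^c}$. By Step 2 and Harris
$$\tfrac14\le\int(q_B\wedge\Lambda_2)(q_{B^c}\wedge\Lambda_2)\,d\mu\le\Lambda_2\int\min(q_B,q_{B^c})\,d\mu.$$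
So $\omega:=\min(q_B,q_{B^c})\,\mu$, a measure on configurations $\xi_J$, has mass at least $c_1:=1/(4\Lambda_2)$, with $c_1=c_1(K,b)$.

**Step 4. Arrival at $x_J$.** *The run from $0$ should arrive at the block with $D$ and $M$ of order at most $R^{3/2}$.* Let $s$ be the hitting time of $x_J$ by the walk from $0$, and $c_R=P(s\le R^2)\ge c_0>0$ (by Donsker, with $c_0$ absolute). For $D^*\ge1$ let
$$\alpha(\xi)=P^\xi(s\le R^2,\ D_s\le D^*,\ M_s\le D^*)\le c_R.$$
*Claim.* For each $\eta'>0$ there is $\Gamma<\infty$, independent of good $k$, such that $\int(c_R-\alpha)\,dQ\le\eta'$ for any integer $D^*\ge\Gamma R^{3/2}$.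

We have $c_R-\alpha\le P^\xi(\max_{i\le R^2}D_i>D^*)+P^\xi(M_{R^2}>D^*)$. The first term is local and decreasing in $\xi$. So by domination its $Q$-mean is at most $\mathbb P(2\max_{i\le R^2}|Z_i|>D^*)$, which by (5) with $n=R^2$ is small for $\Gamma$ large. The second term is increasing, so domination goes the wrong way; here entropy is used. Choose an integer $c\ge1$, independent of $k$, with $P(\max_{i\le R^2}|S_i|\ge2^{k+c-1})\le\eta'/4$. Off this event the walk stays in $\bigcup_{j<k+c}A_j$, so $M_{R^2}\le\sum_{j<k+c}F_j$ with $F_j$ as in (7). Let $\lambda_j=\Lambda2^{|k-j|/4}$. For $j\le k$, $2^{|k-j|/4+j/2}=2^{(k+j)/4}$, and there are only $c-1$ other indices, so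
$$\sum_{j<k+c}\lambda_jR\,2^{j/2}\le C_c\,\Lambda R\,2^{k/2}=C_c\,\Lambda R^{3/2}.$$
$F_j$ is a function of $(\xi_{A_j},S)$, whose law under $Q\otimes P$ has relative entropy $e_j$ with respect to its law under $\mu\otimes P$. By (1), (7) and (15), for $\Lambda$ large,
$$\sum_{j<k+c}Q\otimes P(F_j>\lambda_jR2^{j/2})\le\sum_{j<k+c}\frac{e_j+1}{c'\lambda_j^{2/3}}\le\frac C{\Lambda^{2/3}}\sum_j(e_j+1)2^{-|k-j|/6}\le\frac{C(K+1)}{\Lambda^{2/3}}.$$
Take $\Lambda$ large and $\Gamma\ge C_c\Lambda$. This proves the claim.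

Fix $\eta'$ with $\frac2{c_0}\cdot\frac{2\eta'}b\le\frac{c_1}4$, a corresponding $\Gamma\ge1$, and let $D^*$ be the smallest even integer $\ge\Gamma R^{3/2}$.

**Step 5. Climbing inside $J'$.** *From $x_J$ the run should climb to $2D^*$ without leaving $J'$, with probability bounded below for most $\xi_J$.* Let
$$m(\xi_J)=P^\xi_{x_J}(Z\text{ reaches }2D^*\text{ before the walk leaves }J'),$$
which is increasing. *Claim.* There is $c_3>0$, independent of $R$ large, with $\mu(m<c_3)\le\eta:=bc_1/4$.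

For $N\ge1$ and $R$ large choose, inside $\{|x-x_J|\le R/8\}$, $N$ disjoint intervals $I_i=[z_i-r,z_i+r]$ with $r=\lfloor R/(32N)\rfloor\ge R/(64N)$. They fit, since $N(2r+1)\le R/16+N\le R/4$. Let
$$\gamma_i=P^\xi_{z_i}(\text{at some time before leaving }I_i\text{ the walk is at }z_i\text{ with }Z\ge r^{3/2}).$$
The $\gamma_i$ are i.i.d. under $\mu$. Let $T$ be the first visit to $z_i$ at a time $\ge16r^2$. By Donsker's theorem (stay in $I_i$ for $16r^2$ steps and end near the center) and gambler's ruin (then return to $z_i$ before leaving), the walk from $z_i$ stays in $I_i$ up to $T$ with probability $\ge c>0$, uniformly in $r\ge1$. Then $V_T\ge(16r^2)^2/(2r+1)\ge4r^3$. By (6), $\mathbb E\gamma_i\ge c_7:=\frac3{32}c$. As $\gamma_i\le1$, $\mu(\gamma_i\ge c_7/2)\ge c_7/2$. Fix $N$ with $(1-c_7/2)^N\le\eta/2$.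

By gambler's ruin the walk from $x_J$ hits $z_i$ before leaving $J'$ with probability at least $\frac{1/4}{1/4+1/8}=\frac23$. The exit time from $J'$ has mean at most $R^2$, so with $t_0=6$ the walk does so within $t_0R^2$ steps with probability at least $\frac23-\frac16=\frac12$. By (5) and Markov's inequality, for $\Gamma'$ large, with $\mu$-probability $\ge1-\eta/2$ we have $P^\xi_{x_J}(\max_{i\le t_0R^2}|Z_i|>\Gamma'R^{3/2})\le\frac14$. So with $\mu$-probability $\ge1-\eta$ some $i$ has $\gamma_i\ge c_7/2$, and $z_i$ is reached, before leaving $J'$, with $Z\ge-\Gamma'R^{3/2}$, with probability $\ge\frac14$. Since $2D^*\le2\Gamma R^{3/2}+4\le(2\Gamma+1)R^{3/2}$ for $R\ge3$, and $r^{3/2}\ge R^{3/2}(64N)^{-3/2}$, a number $n_c=\lceil(2\Gamma+1+\Gamma')(64N)^{3/2}\rceil$ of successive cycles at $z_i$, each raising $Z$ by at least $r^{3/2}$, brings $Z$ to level $2D^*$. By the strong Markov property $m\ge c_3:=\frac14(c_7/2)^{n_c}$ with $\mu$-probability $\ge1-\eta$. This proves the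 claim.

**Step 6. The last parameters.** *We fix the local observable, and only then the scale.* Choose $\varepsilon$ with $12\varepsilon/b<c_0c_1c_3/4$, and a local $\{0,1\}$-valued $g$, depending on $\xi_{[-\rho,\rho]}$, with $E_Q|g-1_B|\le\varepsilon$. Then $Q_B(g=0)\le\varepsilon/b$ and $Q_{B^c}(g=1)\le\varepsilon/b$. The constants $K,b,c_0,c_1,\eta',\Gamma,c_3,\varepsilon,\rho$ do not depend on $k$. Now take $k$ good with $R/8\ge\rho$ and $R$ large enough for Step 5.

**Step 7. Counting records.** *The records made in the block are records of the run from $0$.* Consider a run started at $x_J$ with $Z=0$. Let $\beta_0(\xi_J)$ be the probability that it reaches level $2D^*$ before the walk leaves $J'$ and that at least $D^*/2$ of its records at levels in $(D^*,2D^*]$ see $g=0$, i.e. $g(\tau_x\xi)=0$ at the position $x$ of the record. Let $\beta_1(\xi_J)$ be the same with $g=1$. Both depend only on $\xi_J$, because $R/4+\rho\le3R/8<R/2$. There are $D^*$ levels, so $\beta_0+\beta_1\ge m$.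

Now take the run from $0$. After time $s$ the walk is, given $\xi$, independent of its past. Suppose $D_s,M_s\le D^*$, and let $\ell\in(D^*,2D^*]$. Then $Z_s+\ell>Z_s+D_s=M_s$ and $Z_s+\ell\le3D^*$. So the first hitting of level $\ell$ by the run restarted at time $s$ is the record of the run from $0$ at level $Z_s+\ell\in(M_s,3D^*]$, at the same position. By $U$-invariance each $\xi_y$ has law $Q_B$ under $Q_B\otimes P$. By Markov's inequality,
$$E_{Q_B}[\alpha\beta_0]\le Q_B\otimes P\big(\#\{1\le y\le3D^*:g(\xi_y)=0\}\ge D^*/2\big)\le\frac{3D^*\,Q_B(g=0)}{D^*/2}\le\frac{6\varepsilon}b,$$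
and similarly $E_{Q_{B^c}}[\alpha\beta_1]\le6\varepsilon/b$.

**Step 8. Contradiction.** *We integrate over the common mass $\omega$.* Let $a_B=E_{Q_B}[\alpha|\xi_J]$ and $a_{B^c}=E_{Q_{B^c}}[\alpha|\xi_J]$, both well defined where $\omega>0$, and $\underline a=\min(a_B,a_{B^c})$. Since $\omega\le q_B\mu$ and $\omega\le q_{B^c}\mu$,
$$\int\underline a\,m\,d\omega\le\int(a_B\beta_0+a_{B^c}\beta_1)\,d\omega\le E_{Q_B}[\alpha\beta_0]+E_{Q_{B^c}}[\alpha\beta_1]\le\frac{12\varepsilon}b.\tag{17}$$
On the other hand, by Step 4 and $Q_B,Q_{B^c}\le Q/b$,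
$$\int(c_R-\underline a)\,d\omega\le E_{Q_B}[c_R-\alpha]+E_{Q_{B^c}}[c_R-\alpha]\le\frac{2\eta'}b,\qquad\text{so}\qquad\omega\Big(\underline a<\frac{c_R}2\Big)\le\frac2{c_0}\cdot\frac{2\eta'}b\le\frac{c_1}4.$$
Also $\omega(m<c_3)\le Q_B(m<c_3)\le b^{-1}Q(m<c_3)\le b^{-1}\mu(m<c_3)\le\frac{c_1}4$, because $\{m<c_3\}$ is a decreasing local event and $Q\succeq\mu$. Hence $\omega(\underline a\ge c_R/2,\ m\ge c_3)\ge c_1/2$, and
$$\int\underline a\,m\,d\omega\ge\frac{c_0}2\cdot c_3\cdot\frac{c_1}2=\frac{c_0c_1c_3}4>\frac{12\varepsilon}b,$$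
which contradicts (17). $\square$

Lemma 2 is part 1 of the Theorem, Proposition 10 is part 2, and Propositions 10 and 5 together give part 3. For $a=1$,
$$\mathbb P\Big[\max_{1\le k\le n}Z_k\le1\Big]\sim C_1\,n^{-1/4},\qquad C_1\in(0,\infty),$$
so Conjecture 1 is true. $\blacksquare$
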